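# Extensions of the Hardy module over the disk algebra

## Statement of the two theorems

**Theorem 1.** Let $0\to H\to J\xrightarrow{\beta}H^2\to0$ be exact in $\mathcal H(A(\mathbb D))$. Suppose $\|f\cdot j\|\le K\|f\|_\infty\|j\|$ on $J$, and every $g\in H^2$ equals $\beta j$ for some $j$ with $\|j\|\le c_0\|g\|$ (such a $c_0$ exists by the open mapping theorem). Then there is a module map $\gamma:H^2\to J$ with $\beta\gamma=\mathrm{id}$ and $\|\gamma\|\le 5B^2K^2c_0$, where $B$ is an absolute constant. Hence $H^2(\mathbb D)$ is projective in $\mathcal H(A(\mathbb D))$.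

The last sentence answers the question "Is $H^2(\mathbb D)$ projective in $\mathcal H(A(\mathbb D))$?", which is posed in "Analytic Hilbert Modules" (http://ndl.ethernet.edu.et/bitstream/123456789/32827/3/24.pdf.pdf). A second theorem, not needed for the question, finds all projective modules.

**Theorem 2.** For a module $P\in\mathcal H(A(\mathbb D))$ with operator $T$, the following are equivalent:

1. $P$ is projective in $\mathcal H(A(\mathbb D))$.
2. $P$ is similar to $(H^2)^n\oplus U$ with $0\le n<\infty$ and $U$ a unitary module (either summand may be $0$).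
3. There is $c>0$ with $\|T^kx\|\ge c\|x\|$ for all $k\ge0$, $x\in P$, and $\dim P/TP<\infty$.

In particular, every projective module is cramped, whereas $H^2\otimes\ell^2$, which is projective in the category $\mathfrak C$ of cramped modules, is not projective in $\mathcal H(A(\mathbb D))$.

## Hilbert modules, module maps and splittings

Throughout, $A(\mathbb D)$ is the disk algebra, $m$ is normalized Lebesgue measure on $\mathbb T$, and $S$ is multiplication by $z$ on $H^2$.

**Definition (Hilbert module).** A Hilbert module over $A(\mathbb D)$ is a Hilbert space $H$ with a unital module action $A(\mathbb D)\times H\to H$ such that $\|f\cdot h\|\le K\|f\|_\infty\|h\|$ for some constant $K$.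

If $T$ is the action of the function $z$, then $p\cdot h=p(T)h$ for polynomials $p$, and $\|p(T)\|\le K\|p\|_\infty$: the operator $T$ is *polynomially bounded*. Conversely, polynomials are dense in $A(\mathbb D)$, so a polynomially bounded $T$ defines $f(T)$ for all $f\in A(\mathbb D)$ and hence a module. A module is the same thing as a polynomially bounded operator. In particular $\|T^k\|\le K$ for all $k$.

For example, $H^2$ with $T=S$ is the Hardy module. For $|\lambda|\le1$ let $\mathbb C_\lambda$ be $\mathbb C$ with $f\cdot a=f(\lambda)a$; if $|\lambda|>1$ the powers of $\lambda$ are unbounded and there is no such module. The matrix $\begin{pmatrix}1&1\\0&1\end{pmatrix}$ does not define a module, because its powers are unbounded.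

**Definition (module maps, similarity, types of modules).** Module maps are bounded linear maps that intertwine the actions; $\mathrm{Hom}$ denotes module maps. By density of the polynomials, a bounded map is a module map if and only if it intertwines the two operators. Two modules are similar if there is an invertible module map between them. A module is contractive if $\|f\cdot h\|\le\|f\|_\infty\|h\|$, i.e. $T$ is a contraction. It is isometric or unitary if $T$ is. It is *cramped* if it is similar to a contractive module. $\mathcal H(A(\mathbb D))$ is the category of all Hilbert modules with module maps, and $\mathfrak C$ is the category of cramped ones.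

The matrix $\begin{pmatrix}0&a\\0&0\end{pmatrix}$ with $|a|>1$ is not a contraction. It gives a module, since $f(T)=\begin{pmatrix}f(0)&af'(0)\\0&f(0)\end{pmatrix}$ and $|f'(0)|\le\|f\|_\infty$. It is cramped: conjugation by a diagonal matrix turns $a$ into $1$.

We use the standard fact that $\mathrm{Hom}(H^2,H^2)=\{M_\varphi:\varphi\in H^\infty\}$, with $\|M_\varphi\|=\|\varphi\|_\infty$.

**Definition (exactness, splitting, projectivity).** A sequence $0\to H\xrightarrow{\alpha}J\xrightarrow{\beta}K\to0$ of module maps is short exact if $\alpha$ is injective with closed range, $\beta$ is surjective and $\operatorname{ran}\alpha=\ker\beta$. It splits if there is a module map $\gamma:K\to J$ with $\beta\gamma=\mathrm{id}_K$. A module $P$ is projective in a category if every short exact sequence $0\to H\to J\to P\to0$ in that category splits, i.e. $\mathrm{Ext}(P,H)=0$ for all $H$ in it.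

In $\mathcal H(A(\mathbb D))$ the kernel of a surjective module map is a closed submodule. So $P$ is projective there if and only if every surjective module map $\beta:J\to P$ has a right inverse that is a module map.

A module that is not projective is $\mathbb C_\lambda$ with $|\lambda|<1$. The map $\beta:H^2\to\mathbb C_\lambda$, $\beta g=g(\lambda)$, is a surjective module map. A splitting would send $1$ to a nonzero eigenvector of $S$ with eigenvalue $\lambda$, and $S$ has no eigenvectors. This agrees with condition 3 of Theorem 2, since $\lambda^k\to0$.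

Three results frame the question. Carlson, Clark, Foias and Williams proved that a module in $\mathfrak C$ is projective in $\mathfrak C$ if and only if it is similar to an isometric module; hence $H^2$ is projective in $\mathfrak C$. Carlson and Clark proved $\mathrm{Ext}_{A(\mathbb D)}(H^2,H^2)=0$. Pisier constructed polynomially bounded operators that are not similar to contractions, so $\mathfrak C$ is a proper subcategory of $\mathcal H(A(\mathbb D))$. In $\mathcal H(A(\mathbb D))$ there are more sequences to split, so projectivity in $\mathfrak C$ is no longer enough.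

## Extensions of $H^2$ by $\mathbb C_\lambda$, by hand

Let $0\to\mathbb C_\lambda\to J\xrightarrow{\beta}H^2\to0$ be exact. Decompose $J=\ker\beta\oplus(\ker\beta)^\perp$; the map $\beta$ is an isomorphism from the second summand to $H^2$. So, up to similarity, $J=\mathbb C\oplus H^2$, $\beta(a,g)=g$, and for some $x=\sum x_nz^n\in H^2$,
$$T(a,g)=(\lambda a+\langle g,x\rangle,\ zg).$$
A splitting has the form $\gamma g=(\langle g,y\rangle,g)$ with $y\in H^2$. The equation $\gamma S=T\gamma$ reads $\langle zg,y\rangle=\lambda\langle g,y\rangle+\langle g,x\rangle$ for all $g$, that is,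
$$(S^*-\bar\lambda)y=x,\qquad\text{or}\qquad y_{n+1}=\bar\lambda y_n+x_n\quad(n\ge0).$$

*The case $|\lambda|<1$.* Here $\|(S-\lambda)g\|\ge(1-|\lambda|)\|g\|$, so the adjoint $S^*-\bar\lambda$ is surjective and $y$ exists for every $x$.

*The case $|\lambda|=1$.* Let $y$ be the formal solution with $y_0=0$; it need not lie in $\ell^2$. For polynomials $g=\sum g_jz^j$ put $\ell(g)=\sum g_j\bar y_j$. The recursion gives $\ell(zg)=\lambda\ell(g)+\langle g,x\rangle$, so $T(\ell(g),g)=(\ell(zg),zg)$, and therefore
$$T^n(0,g)=T^n(\ell(g),g)-T^n(\ell(g),0)=\big(\ell(z^ng)-\lambda^n\ell(g),\ z^ng\big).$$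
The first coordinate is $\sum_jg_j\overline{(y_{n+j}-\bar\lambda^ny_j)}$ and it is at most $K\|g\|_2$ in modulus. Put $t_j=\lambda^jy_j$. Then $|y_{n+j}-\bar\lambda^ny_j|=|t_{n+j}-t_j|$, and we get $\sum_j|t_{n+j}-t_j|^2\le K^2$ for every $n$. In particular $(t_n)$ is bounded.

Recall that a *Banach limit* $\mathrm{LIM}$ is a positive linear functional of norm one on bounded complex sequences that is invariant under the shift and agrees with the limit on convergent sequences. Let $c=\mathrm{LIM}_n\,t_n$. For finitely many scalars $a_j$,
$$\Big|\sum_ja_j(c-t_j)\Big|=\Big|\mathrm{LIM}_n\sum_ja_j(t_{n+j}-t_j)\Big|\le K\Big(\sum_j|a_j|^2\Big)^{1/2},$$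
so $\sum_j|c-t_j|^2\le K^2$. Hence $y'_j=y_j-\bar\lambda^jc$ is in $\ell^2$, because $|y_j'|=|t_j-c|$. It satisfies the same recursion, and the sequence splits.

## Averaging over powers: unitary quotients, and where the shift resists

The Banach limit suggests a general attack: take any bounded linear right inverse $\sigma$ of $\beta$, and average it over powers to make it a module map. This works when the quotient is unitary.

**Lemma 1.** Every unitary module $U$ is projective in $\mathcal H(A(\mathbb D))$.

*Proof.* Let $W$ be the operator of $U$, $\beta:J\to U$ a surjective module map, $T$ the operator of $J$, and $\sigma$ a bounded linear right inverse of $\beta$. The operators $R_k=T^k\sigma W^{-k}$ are uniformly bounded, since $\|T^k\|\le K$. Moreover $\beta R_k=W^k\beta\sigma W^{-k}=\mathrm{id}$ and $TR_kW^{-1}=R_{k+1}$. Define $R$ by $\langle Rx,y\rangle=\mathrm{LIM}_k\langle R_kx,y\rangle$, a bounded sesquilinear form in $(x,y)$. Then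
$$\langle TRW^{-1}x,y\rangle=\mathrm{LIM}_k\langle R_kW^{-1}x,T^*y\rangle=\mathrm{LIM}_k\langle R_{k+1}x,y\rangle=\langle Rx,y\rangle,$$
so $TR=RW$. Also $\langle\beta Rx,y\rangle=\mathrm{LIM}_k\langle R_kx,\beta^*y\rangle=\langle x,y\rangle$. Hence $R$ is a splitting. $\square$

For $H^2$ the operator $S$ has no inverse. The natural replacement $R_k=T^k\sigma S^{*k}$ satisfies $\beta R_k=S^kS^{*k}$, and $\|S^kS^{*k}g\|=\|S^{*k}g\|\to0$ for every $g\in H^2$. The averaged operator $R$ has $\beta R=0$: averaging destroys exactly what it should preserve. We need something that uses more than the bound $\|T^k\|\le K$.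

## A splitting is a vector with an $L^2(m)$-bounded orbit

**Lemma 2.** Let $\beta:J\to H^2$ be a surjective module map. Splittings $\gamma$ of $\beta$ correspond, by $j=\gamma1$, to the vectors $j\in J$ such that $\beta j=1$ and, for some $C$,
$$\|f\cdot j\|\le C\|f\|_{L^2(m)}\qquad(f\in A(\mathbb D)).$$

*Proof.* If $\gamma$ is a splitting and $j=\gamma1$, then $\beta j=1$ and $\|f\cdot j\|=\|\gamma f\|\le\|\gamma\|\,\|f\|_2$. Conversely, given such a $j$, the map $f\mapsto f\cdot j$ extends from $A(\mathbb D)$ to a bounded map $\gamma$ on $H^2$. It is a module map with $\gamma1=j$, and $\beta\gamma f=f\cdot\beta j=f$. As $A(\mathbb D)$ is dense in $H^2$, the vector $j$ determines $\gamma$. $\square$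

So we look for a good $j$ in the coset $\beta^{-1}(1)$. A generic $j$ is bad, even when the sequence visibly splits. Take $J=H^2\oplus H^2$, $\beta(a,b)=a$, $j=(1,x)$ with $x=(1-z)^{-1/4}\in H^2\setminus H^\infty$. Then
$$\|f\cdot j\|^2=\int|f|^2(1+|x|^2)\,dm .$$
A bound by $C^2\|f\|_2^2$ would make multiplication by $x$ bounded on $H^2$, hence $x\in H^\infty$, which is false.

This example also shows what can be saved. The orbit is controlled by a weight $w=1+|x|^2$ that is integrable but unbounded. Let $h$ be outer with $|h|^2=w$. Then $R(hf)=f\cdot j$ defines an isometry on a dense subspace of $H^2$, and $R$ is a module map with $\beta R=M_{1/h}$ instead of $\mathrm{id}$. If $\varphi=1/h$ were invertible in $H^\infty$, then $RM_{1/\varphi}$ would be a splitting; but $h$ is unbounded, so it is not.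

The proof of Theorem 1 goes on from here. In general, a deep theorem provides such a weight for every $j$ (Lemmas 3 and 4). Since $\beta^{-1}(g)$ is available for every $g\in H^2$, not only for $g=1$, we get many "partial splittings" $R$ with $\beta R=M_\varphi$. We then combine them as $\sum_nR_nM_{c_n}$ with $c_n\in H^\infty$, which is a partial splitting with symbol $\sum c_n\varphi_n$. The symbol should approach $1$ while the norm of the combination stays bounded, whatever the number of terms.

## Facts about Hardy spaces and summing operators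

**Outer functions.** If $w\ge0$ is in $L^1(m)$ and $\log w\in L^1(m)$, there is an outer $h\in H^2$ with $|h|^2=w$ a.e. An outer function has no zeros in $\mathbb D$, and $hA(\mathbb D)$ is dense in $H^2$ for outer $h\in H^2$ (Beurling). Every nonzero $c\in H^\infty$ is an inner function times an outer one, and the outer factor has an outer square root in $H^\infty$.

**The Smirnov class.** $N^+$ consists of the quotients $a/b$ with $a,b\in H^\infty$ and $b$ outer. It contains all $H^p$, $p>0$, and is stable under division by outer functions. Smirnov's theorem: a function in $N^+$ with boundary values in $L^1$ lies in $H^1$. The class matters: $\exp\frac{1+z}{1-z}$ has unimodular boundary values but is not in $H^1$; it is the reciprocal of an inner function that is not outer.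

**The Riesz theorem and duality.** Let $H^1_0=\{k\in H^1:k(0)=0\}$. By the F. and M. Riesz theorem, a measure $\kappa$ on $\mathbb T$ with $\int z^l\,d\kappa=0$ for all $l\ge0$ has the form $k\,m$ with $k\in H^1_0$. Also $H^\infty=(L^1/H^1_0)^*$ via $\langle\xi,F\rangle=\int\xi F\,dm$; this is the weak-* topology on $H^\infty$. For instance $z^n\to0$ weak-*, though $\|z^n\|_\infty=1$.

**Fatou's peak functions.** If $E\subset\mathbb T$ is closed with $m(E)=0$, there is $p\in A(\mathbb D)$ with $p=1$ on $E$ and $|p|<1$ on $\overline{\mathbb D}\setminus E$. For $E=\{1\}$ one may take $p=(1+z)/2$; for $E=\emptyset$ take $p=0$.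

**Definition ($p$-summing operator).** A bounded operator $v:X\to Y$ of Banach spaces is $p$-summing ($p=1,2$) if there is a constant $\pi$ with
$$\Big(\sum_i\|vx_i\|^p\Big)^{1/p}\le\pi\sup_{\|x^*\|\le1}\Big(\sum_i|x^*(x_i)|^p\Big)^{1/p}$$
for all finite families $(x_i)$ in $X$. The least such $\pi$ is $\pi_p(v)$.

The inclusion $C(\mathbb T)\to L^2(m)$ has $\pi_2\le1$: $\sum\|f_i\|_2^2=\int\sum|f_i|^2dm\le\sup_{\zeta}\sum|f_i(\zeta)|^2$, and evaluation at $\zeta$ has norm $1$. The standard facts are $\pi_2\le\pi_1$; $\pi_p(avb)\le\|a\|\pi_p(v)\|b\|$; and, between Hilbert spaces, $\pi_2$ is the Hilbert–Schmidt norm. (We need only that it dominates this norm: for an orthonormal family $(y_i)$ the supremum in the definition is at most $1$.) Grothendieck's theorem: there is an absolute constant $K_G$ such that every bounded $v$ from an $L^1$-space to a Hilbert space has $\pi_1(v)\le K_G\|v\|$.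

## Bourgain's theorem and two inequalities on $A(\mathbb D)$

**Bourgain's theorem** (J. Bourgain, *New Banach space properties of the disc algebra and $H^\infty$*, Acta Math. 152 (1984), 1–48; see also G. Pisier, *Factorization of Linear Operators and Geometry of Banach Spaces*, CBMS 60, 1986). There is an absolute constant $C$ such that every bounded operator $v$ from $L^1/H^1_0$ into a Hilbert space is 1-summing, with $\pi_1(v)\le C\|v\|$.

This is the external input to Theorem 1 beyond textbook facts, and we use it only through the next lemma.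

**Lemma 3.** There is an absolute constant $B$ such that, for every bounded linear $u:A(\mathbb D)\to Y$ into a Hilbert space $Y$:

(B1) $\sum_i\|uf_i\|^2\le B^2\|u\|^2\sup_{\mathbb T}\sum_i|f_i|^2$ for all finite families $f_i\in A(\mathbb D)$;

(B2) there is a Borel probability measure $\mu$ on $\mathbb T$ with $\|uf\|^2\le B^2\|u\|^2\int|f|^2d\mu$ for all $f\in A(\mathbb D)$.

For example, if $x\in H^2$, $x\ne0$, and $uf=fx\in H^2$, then $\|u\|=\|x\|_2$, and (B2) holds with $\mu=\|x\|_2^{-2}|x|^2m$ and constant $1$ in place of $B$. The point of (B2) is that a weight always exists.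

**Step 1: operators on the dual of $A(\mathbb D)$.** *This step transfers Bourgain's theorem to $A(\mathbb D)^*$.* By the F. and M. Riesz theorem the annihilator of $A(\mathbb D)$ in $M(\mathbb T)$ is $H^1_0m$. Since $M(\mathbb T)=L^1\oplus_1M_{sing}(\mathbb T)$ and $H^1_0m$ sits in the first summand,
$$A(\mathbb D)^*=M(\mathbb T)/(H^1_0m)=(L^1/H^1_0)\oplus_1M_{sing}(\mathbb T).$$
Let $w$ be an operator from $A(\mathbb D)^*$ to a Hilbert space. Its restriction to $L^1/H^1_0$ has $\pi_1\le C\|w\|$. Its restriction to $M_{sing}(\mathbb T)$ has $\pi_1\le K_G\|w\|$. Indeed, finitely many singular measures $\sigma_i$ all lie in $L^1(\sigma)\subset M_{sing}(\mathbb T)$ with $\sigma=\sum|\sigma_i|$; Grothendieck's theorem applies there, and functionals on $L^1(\sigma)$ extend to $M_{sing}(\mathbb T)$ with the same norm. Adding the two restrictions, composed with the contractive coordinate projections, gives $\pi_2(w)\le\pi_1(w)\le B\|w\|$ with $B=C+K_G$.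

**Step 2: proof of (B1).** *We turn a family $(f_i)$ into an operator and use duality.* By homogeneity assume $\sup_{\mathbb T}\sum_{i\le N}|f_i|^2\le1$. Then $v:\ell^2_N\to A(\mathbb D)$, $e_i\mapsto f_i$, has norm $\le1$ by Cauchy–Schwarz. In $(uv)^*=v^*u^*$ the factor $v^*$ is an operator from $A(\mathbb D)^*$ to a Hilbert space of norm $\le1$, so Step 1 gives $\pi_2((uv)^*)\le\pi_2(v^*)\|u^*\|\le B\|u\|$. Between Hilbert spaces $\pi_2$ is the Hilbert–Schmidt norm, so $\sum\|uf_i\|^2=\|uv\|_{HS}^2=\|(uv)^*\|_{HS}^2\le B^2\|u\|^2$.

**Step 3: proof of (B2).** *We replace the supremum in (B1) by one measure, using Hahn–Banach.* Let $u\ne0$ (otherwise any $\mu$ works). In $C_{\mathbb R}(\mathbb T)$ let $\mathcal K$ be the set of functions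
$$B^2\|u\|^2\sum_i|f_i|^2-\sum_i\|uf_i\|^2,\qquad(f_i)\ \text{a finite family in }A(\mathbb D).$$
It is a convex cone: concatenate families to add, and replace $f_i$ by $\sqrt t\,f_i$ to multiply by $t\ge0$. By (B1) each element of $\mathcal K$ has maximum $\ge0$, so $\mathcal K$ is disjoint from the open convex cone $\mathcal O$ of strictly negative functions. By Hahn–Banach, and because both sets are cones, there is a real measure $\mu\ne0$ with $\int\psi\,d\mu\ge0$ on $\mathcal K$ and $\int\psi\,d\mu\le0$ on $\mathcal O$. If $\psi\ge0$ is continuous, then $-\psi-\varepsilon\in\mathcal O$ for all $\varepsilon>0$; letting $\varepsilon\to0$ gives $\int\psi\,d\mu\ge0$. So $\mu\ge0$, and we may normalize $\mu(\mathbb T)=1$. One-element families give (B2). $\square$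

## Partial splittings with an outer factor

From now on fix the sequence of Theorem 1, let $T$ be the operator of $J$, and let $K,c_0$ be as in the theorem.

**Lemma 4.** Let $j\in J$ with $\beta j=g$. There are $R\in\mathrm{Hom}(H^2,J)$ with $\|R\|\le BK\|j\|$ and an outer function $h\in H^2$ with $\|h\|_2\le\sqrt2$ such that $\varphi:=\beta R1\in H^\infty$ satisfies $\beta R=M_\varphi$ and $\varphi h=g$.

**Step 1: a measure controlling the orbit.** *This step applies Bourgain's theorem to the orbit map.* The map $f\mapsto f\cdot j$ has norm $\le K\|j\|$. By (B2) there is a probability measure $\mu$ with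
$$\|f\cdot j\|\le C\|f\|_{L^2(\mu)}\quad(f\in A(\mathbb D)),\qquad C=BK\|j\|.$$
Write $\mu=w\,m+\mu_s$ with $\mu_s$ singular. An outer function can absorb $w$ but not $\mu_s$.

**Step 2: removing the part of $\mu$ on a closed null set.** *We change $j$ without changing $\beta j$.* Let $E\subset\mathbb T$ be closed, $m(E)=0$, and let $p$ be Fatou's function for $E$. On $\mathbb T$ we have $p^k\to\chi_E$ pointwise and boundedly, so $(p^k)$ is Cauchy in $L^2(\mu)$. By Step 1, $p^k\cdot j$ converges in $J$. Put $j_E=\lim_k(1-p^k)\cdot j$. Since $\beta(p^k\cdot j)=p^kg\to0$ in $H^2$ by dominated convergence ($m(E)=0$), $\beta j_E=g$. Moreover, for $f\in A(\mathbb D)$,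
$$\|f\cdot j_E\|=\lim_k\|f(1-p^k)\cdot j\|\le C\Big(\int_{\mathbb T\setminus E}|f|^2d\mu\Big)^{1/2}.$$

**Step 3: removing all of $\mu_s$.** *A singular measure is exhausted by closed null sets, so we pass to a weak limit.* By inner regularity choose closed $m$-null sets $E_1\subset E_2\subset\cdots$ with $\mu_s(\mathbb T\setminus\bigcup E_n)=0$. The vectors $j_{E_n}$ are bounded by $C$ (take $f=1$); let $j'$ be the weak limit of a subsequence. The maps $\beta$ and $f(T)$ are weakly continuous and norms are weakly lower semicontinuous. Hence $\beta j'=g$, and since $\int_{\mathbb T\setminus E_n}|f|^2d\mu\to\int|f|^2w\,dm$,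
$$\|f\cdot j'\|\le C\Big(\int|f|^2w\,dm\Big)^{1/2}\qquad(f\in A(\mathbb D)).$$

**Step 4: constructing $R$.** *We absorb the weight into an outer function.* Since $0\le\log(1+w)\le w$, there is an outer $h$ with $|h|^2=1+w$, and $\|h\|_2^2=1+\int w\,dm\le2$. Define $R(hf)=f\cdot j'$ for $f\in A(\mathbb D)$; this is well defined because $h$ has no zeros in $\mathbb D$. Step 3 gives $\|R(hf)\|\le C\|hf\|_2$. As $hA(\mathbb D)$ is dense in $H^2$, $R$ extends to all of $H^2$ with $\|R\|\le C$. It is a module map, since $R(zhf)=TR(hf)$, and $Rh=j'$. Now $\beta R\in\mathrm{Hom}(H^2,H^2)$, so $\beta R=M_\varphi$ with $\varphi=\beta R1\in H^\infty$, and $\varphi h=\beta Rh=\beta j'=g$. $\square$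

Put $C_1=BKc_0$ and
$$\Phi=\{\beta R1:\ R\in\mathrm{Hom}(H^2,J),\ \|R\|\le C_1\}\subset H^\infty .$$
Since $\beta R=M_\varphi$, every $\varphi\in\Phi$ has $\|\varphi\|_\infty\le\|\beta\|C_1$. If $\|g\|_2\le1$, choose $j$ with $\beta j=g$, $\|j\|\le c_0$ and apply Lemma 4:
$$\text{for every }g\in H^2,\ \|g\|_2\le1,\ \text{there are }\varphi\in\Phi\text{ and an outer }h\text{ with }\|h\|_2\le\sqrt2,\ \varphi h=g.\tag{1}$$
We may prescribe $g$, but not $\varphi$: we only know that $\varphi=g/h$ with some $h$ in a ball of $H^2$.

## Gluing partial splittings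

Let
$$\Gamma=\Big\{\sum_{n=1}^Nc_n\varphi_n:\ N\ge1,\ \varphi_n\in\Phi,\ c_n\in H^\infty,\ \sum_n|c_n|\le1\text{ a.e. on }\mathbb T\Big\}.$$
$\Gamma$ is convex: a convex combination of two such sums is the concatenated sum with the coefficients $tc_n$ and $(1-t)d_n$. It is closed under multiplication by unimodular constants.

If $\varphi_n=\beta R_n1$, then $\sum_nR_nM_{c_n}$ has symbol $\sum c_n\varphi_n$. The triangle inequality bounds its norm by $C_1\sum_n\|c_n\|_\infty$, which is useless. Cut $\mathbb T$ into $N$ arcs $I_n$ and let $c_n$ be outer with $|c_n|=1-\delta$ on $I_n$ and $|c_n|=\delta/N$ elsewhere. Then $\sum|c_n|\le1$ but $\sum\|c_n\|_\infty=N(1-\delta)$ for small $\delta$. The next lemma gives a bound independent of $N$; its device is to put a square root of $c_n$ on each side of $R_n$ and to apply (B1) to the adjoints.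

**Lemma 5.** Every $F\in\Gamma$ is of the form $\beta R1$ with $R\in\mathrm{Hom}(H^2,J)$ and $\|R\|\le BKC_1$.

*Proof.* Let $F=\sum c_n\varphi_n$ with $\varphi_n=\beta R_n1$, $\|R_n\|\le C_1$; omit the terms with $c_n=0$. Put $R=\sum_nR_nM_{c_n}\in\mathrm{Hom}(H^2,J)$. Then $\beta R=\sum M_{\varphi_n}M_{c_n}=M_F$, so $\beta R1=F$. Only $\|R\|$ is at issue.

**Step 1: square roots in the disk algebra.** *We prepare factors that can be moved through $R_n$.* Write $c_n=b_ne_n^2$ with $b_n$ inner and $e_n\in H^\infty$ outer, so $|e_n|^2=|c_n|$ a.e. on $\mathbb T$. The operator $e_n(T)$ need not make sense, so for $0<r<1$ put $e_{n,r}(z)=e_n(rz)\in A(\mathbb D)$. Since $e_n$ is the Poisson integral of its boundary values, $|e_n(r\zeta)|^2$ is at most the Poisson integral of $|e_n|^2=|c_n|$ at $r\zeta$. Summing, $\sum_n|e_{n,r}|^2\le1$ on $\mathbb T$.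

**Step 2: a bound for the dilated operators.** *We show $\|R^{(r)}\|\le BKC_1$, where*
$$R^{(r)}=\sum_nR_nM_{b_n}M_{e_{n,r}}^2=\sum_ne_{n,r}(T)R_nM_{b_n}M_{e_{n,r}};$$
the equality holds because $R_n$ is a module map and $e_{n,r}\in A(\mathbb D)$. For $g\in H^2$, $y\in J$,
$$|\langle R^{(r)}g,y\rangle|\le\sum_n\|R_nM_{b_n}e_{n,r}g\|\,\|e_{n,r}(T)^*y\|\le C_1\Big(\sum_n\|e_{n,r}g\|^2\Big)^{1/2}\Big(\sum_n\|e_{n,r}(T)^*y\|^2\Big)^{1/2}.$$
The first sum is $\int\sum|e_{n,r}|^2|g|^2dm\le\|g\|^2$. For the second, the map $f\mapsto f(T)^*y$ is linear from $A(\mathbb D)$ into the conjugate Hilbert space $\overline J$, with norm $\le K\|y\|$. By (B1) and Step 1 the second sum is $\le B^2K^2\|y\|^2$.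

**Step 3: letting $r\to1$.** *This returns from $R^{(r)}$ to $R$.* We have $e_{n,r}^2\to e_n^2$ a.e. and boundedly on $\mathbb T$, so $M_{e_{n,r}}^2\to M_{e_n}^2$ strongly by dominated convergence. Hence $R^{(r)}\to R$ strongly and $\|R\|\le BKC_1$. $\square$

## The constant $1$ as a weak-* limit of symbols

**Lemma 6.** The constant function $1$ lies in the weak-* closure of $5\Gamma$ in $H^\infty=(L^1/H^1_0)^*$.

Suppose not. The weak-* closure of $5\Gamma$ is convex and invariant under unimodular constants. By Hahn–Banach there is $\xi\in L^1(\mathbb T)$ with $|\int\xi\,dm|>5s$, where $s=\sup_{F\in\Gamma}|\int\xi F\,dm|$; so $s<\infty$. If $s>0$ divide $\xi$ by $s$; if $s=0$ multiply $\xi$ by a large constant. Thus we may assume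
$$\Big|\int\xi\,dm\Big|>5,\qquad\Big|\int\xi F\,dm\Big|\le1\quad(F\in\Gamma).\tag{2}$$

Before the details, here is how the contradiction will come. Duality turns (2) into a pointwise estimate $|\xi\varphi-k_\varphi|\le u$ with $k_\varphi\in H^1_0$ and $\int u\,dm\le2$. If $1$ were in $\Phi$, then $\varphi=1$ would give $|\int\xi\,dm|=|\int(\xi-k_1)\,dm|\le2$, a contradiction. In general we divide by $\varphi$, and the error becomes $u/|\varphi|=u|h|/|g|$ when $\varphi h=g$. By (1) we may choose $g$. If $|g|^2$ is comparable to $u$, the error is comparable to $|g||h|$, which is integrable by Cauchy–Schwarz. But then $\varphi$ is chosen *after* $u$, so one function $u$ must serve all $\varphi\in\Phi$ at once. Steps 1 and 2 produce such a $u$, and Step 3 carries out the division.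

**Step 1: finitely many symbols.** *For finite $\mathcal F\subset\Phi$ we find one dominating function.* Let $\mathcal F=\{\varphi_1,\dots,\varphi_N\}$. The space $L^1(\ell^\infty_N)$, with norm $\int\max_n|x_n|\,dm$, has dual $L^\infty(\ell^1_N)$ under $\int\sum x_nc_n\,dm$. Let $Z=(H^1_0)^N$. A bounded function $c$ satisfies $\int cz^l\,dm=0$ for all $l\ge1$ exactly when $c\in H^\infty$, so $Z^\perp=H^\infty(\ell^1_N)$. Hence the norm of the class of $(\xi\varphi_n)_n$ in $L^1(\ell^\infty_N)/Z$ is
$$\sup\Big\{\Big|\int\xi\sum_nc_n\varphi_n\,dm\Big|:\ c_n\in H^\infty,\ \sum_n|c_n|\le1\text{ a.e.}\Big\}\le1$$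
by (2). This is where we need coefficients $c_n$ that are functions and not constants. So there are $k^{\mathcal F}_\varphi\in H^1_0$ ($\varphi\in\mathcal F$) such that
$$u^{\mathcal F}:=\max_{\varphi\in\mathcal F}|\xi\varphi-k^{\mathcal F}_\varphi|\quad\text{satisfies}\quad\int u^{\mathcal F}dm\le2 .$$
Then $\|k^{\mathcal F}_\varphi\|_1\le2+\|\xi\varphi\|_1\le2+\|\beta\|C_1\|\xi\|_1$, a bound independent of $\mathcal F$. Set $k_\varphi^{\mathcal F}=0$ for $\varphi\in\Phi\setminus\mathcal F$.

**Step 2: all symbols at once.** *We find $u\ge0$ and $k_\varphi\in H^1_0$ with*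
$$|\xi\varphi-k_\varphi|\le u\ \text{ a.e., for each }\varphi\in\Phi,\qquad\int u\,dm\le2.\tag{3}$$
Direct the finite subsets of $\Phi$ by inclusion. By weak-* compactness of balls in $M(\mathbb T)$ and Tychonoff's theorem, along a subnet $u^{\mathcal F}m\to\nu$ and $k^{\mathcal F}_\varphi m\to\kappa_\varphi$ weak-* for every $\varphi\in\Phi$. Here $\nu\ge0$ and $\|\nu\|\le2$. Since $\int z^l\,d\kappa_\varphi=0$ for $l\ge0$, the F. and M. Riesz theorem gives $\kappa_\varphi=k_\varphi m$ with $k_\varphi\in H^1_0$. Each $\varphi$ eventually belongs to $\mathcal F$, so for $v\in C(\mathbb T)$,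
$$\Big|\int v(\xi\varphi-k_\varphi)\,dm\Big|=\lim\Big|\int v(\xi\varphi-k^{\mathcal F}_\varphi)\,dm\Big|\le\lim\int|v|u^{\mathcal F}dm=\int|v|\,d\nu .$$
Put $\lambda=(\xi\varphi-k_\varphi)m$. For open $G\subset\mathbb T$,
$$|\lambda|(G)=\sup\Big\{\Big|\int v\,d\lambda\Big|:v\in C_c(G),\ |v|\le1\Big\}\le\nu(G).$$
By outer regularity of $\nu$, $|\lambda|(A)\le\nu(A)$ for every Borel set $A$. The measure $\nu$ may have a singular part, but it does no harm. Let $u$ be the density of the absolutely continuous part of $\nu$, and $N_0$ an $m$-null Borel set carrying its singular part. Since $\lambda$ is absolutely continuous,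
$$|\lambda|(A)=|\lambda|(A\setminus N_0)\le\nu(A\setminus N_0)=\int_Au\,dm .$$
This holds for all $A$, which is the first part of (3); and $\int u\,dm\le\|\nu\|\le2$.

**Step 3: dividing by a well-chosen $\varphi$.** *We use (1) with $g$ adapted to $u$, and contradict (2).* Since $0\le\log(u+1)\le u$, there is an outer $g$ with $|g|^2=(u+1)/3$, and $\|g\|_2^2\le(2+1)/3=1$. Take $\varphi\in\Phi$ and an outer $h$ from (1): $\varphi h=g$, $\|h\|_2\le\sqrt2$. As $g\ne0$ a.e. on $\mathbb T$, also $\varphi\ne0$ a.e., and $|g|/|\varphi|=|h|$. By (3), a.e. on $\mathbb T$,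
$$\Big|\xi-\frac{k_\varphi}\varphi\Big|\le\frac u{|\varphi|}\le\frac{3|g|^2}{|\varphi|}=3|g||h|,\qquad\text{so}\qquad\int\Big|\xi-\frac{k_\varphi}\varphi\Big|dm\le3\|g\|_2\|h\|_2\le3\sqrt2 .$$
In particular $k_\varphi/\varphi\in L^1(\mathbb T)$. Moreover $k_\varphi/\varphi=k_\varphi h/g$. Here $k_\varphi h\in H^{2/3}$ by Hölder's inequality with exponents $3/2$ and $3$, and $H^{2/3}\subset N^+$. Since $g$ is outer, $k_\varphi h/g\in N^+$. By Smirnov's theorem it lies in $H^1$, and it vanishes at $0$ because $k_\varphi(0)=0\ne g(0)$. So $\int k_\varphi/\varphi\,dm=0$ and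
$$\Big|\int\xi\,dm\Big|=\Big|\int\Big(\xi-\frac{k_\varphi}\varphi\Big)dm\Big|\le3\sqrt2<5,$$
contradicting (2). $\square$

## Weak operator limits and the end of the proof of Theorem 1

**Step 1: a bounded net of approximate splittings.** *We combine Lemmas 5 and 6.* By Lemma 6 choose a net $F_i\in5\Gamma$ with $F_i\to1$ weak-*. By Lemma 5, applied to $F_i/5$, there are $R_i\in\mathrm{Hom}(H^2,J)$ with $\beta R_i=M_{F_i}$ and $\|R_i\|\le5BKC_1=5B^2K^2c_0$.

**Step 2: the limit is a splitting.** *We pass to the limit in the weak operator topology.* Bounded closed balls of operators are compact in that topology, so pass to a subnet with $R_i\to\gamma$. Then $\|\gamma\|\le5B^2K^2c_0$. The relation $R_iS=TR_i$ passes to the limit, so $\gamma S=T\gamma$ and $\gamma$ is a module map. For $g,g'\in H^2$ we have $g\overline{g'}\in L^1$, so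
$$\langle\beta\gamma g,g'\rangle=\lim\langle R_ig,\beta^*g'\rangle=\lim\langle M_{F_i}g,g'\rangle=\lim\int F_i\,g\overline{g'}\,dm=\int g\overline{g'}\,dm=\langle g,g'\rangle .$$
Hence $\beta\gamma=\mathrm{id}$. This proves Theorem 1: $H^2(\mathbb D)$ is projective in $\mathcal H(A(\mathbb D))$. $\blacksquare$

## Sums, summands and isometries: $(2)\Rightarrow(1)$ and $(2)\Leftrightarrow(3)$

We turn to Theorem 2. Projectivity is invariant under similarity: if $V:P\to P'$ is an invertible module map, $P$ is projective and $\beta:J\to P'$ is surjective, split $V^{-1}\beta$ by $\gamma$; then $\beta\gamma V^{-1}=\mathrm{id}$.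

**Lemma 7.** Finite direct sums of projective modules are projective, and direct summands of projective modules are projective.

*Proof.* Let $P_1,P_2$ be projective and $\beta:J\to P_1\oplus P_2$ surjective. Split $\beta^{-1}(P_i)\to P_i$ by $\gamma_i$; then $(x_1,x_2)\mapsto\gamma_1x_1+\gamma_2x_2$ splits $\beta$. Now let $P_1\oplus P_2$ be projective and $\beta:J\to P_1$ surjective. Split $\beta\oplus\mathrm{id}:J\oplus P_2\to P_1\oplus P_2$ by $\delta$. The $J$-component of $x\mapsto\delta(x,0)$ is a module map $\gamma:P_1\to J$ with $\beta\gamma=\mathrm{id}$. $\square$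

*Proof of $(2)\Rightarrow(1)$.* $(H^2)^n$ is projective by Theorem 1 and Lemma 7, $U$ is projective by Lemma 1, and we use Lemma 7 and invariance under similarity. $\square$

**Lemma 8.** Let $P$ be a module with operator $T$ and suppose $\|T^kx\|\ge c\|x\|$ for all $k\ge0$, $x\in P$, with some $c>0$. Then $P$ is similar to $(H^2\otimes\ell^2(\kappa))\oplus U$, where $U$ is unitary and $\kappa=\dim P/TP$.

*Proof.* This is Sz.-Nagy's averaging argument. Since $c\|x\|\le\|T^kx\|\le K\|x\|$, the form $[x,y]=\mathrm{LIM}_k\langle T^kx,T^ky\rangle$ is an inner product with $c^2\|x\|^2\le[x,x]\le K^2\|x\|^2$. By shift invariance $[Tx,Ty]=[x,y]$. So $P$ is similar to an isometric module. By the Wold decomposition the isometry is the sum of a unitary operator and a shift of multiplicity equal to the codimension of its range, and this codimension is $\dim P/TP$ ($TP$ is closed). $\square$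

*Proof of $(2)\Leftrightarrow(3)$.* If (2) holds, then $T=V^{-1}AV$ with $A$ an isometry whose range has codimension $n$. Hence $\|T^kx\|=\|V^{-1}A^kVx\|\ge\|V\|^{-1}\|Vx\|\ge(\|V\|\|V^{-1}\|)^{-1}\|x\|$ and $\dim P/TP=n<\infty$. The converse is Lemma 8. $\square$

## Projective modules are bounded below under powers

**Lemma 9.** If $P$ is projective with operator $T$ and constant $K$, there is $c>0$ with $\|T^kx\|\ge c\|x\|$ for all $k\ge0$, $x\in P$.

**Step 1: the adjoint module is injective.** *We turn projectivity into an extension property, which is easier to test.* For a module $Q$ with operator $A$, let $Q_*$ be the same Hilbert space with operator $A^*$. It is a module with the same constant, because $f(A^*)=\tilde f(A)^*$ with $\tilde f(z)=\overline{f(\bar z)}$ and $\|\tilde f\|_\infty=\|f\|_\infty$. Also $(Q_*)_*=Q$, and the adjoint of a module map $Q\to Q'$ is a module map $Q'_*\to Q_*$. Let $\iota:P_*\to J'$ be an injective module map with closed range. Then $\iota^*:J'_*\to P$ is a surjective module map. By projectivity there is a module map $\delta$ with $\iota^*\delta=\mathrm{id}$,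 and $\rho=\delta^*:J'\to P_*$ is a module map with $\rho\iota=\mathrm{id}$.

**Step 2: reformulation as uniform division.** *We restate the claim for $T'=T^*$.* Suppose there is $C$ such that for all $k$ every $x\in P_*$ equals $T'^ky$ with $\|y\|\le C\|x\|$. Then $|\langle z,x\rangle|=|\langle T^kz,y\rangle|\le C\|T^kz\|\|x\|$ for all $x,z$, and taking $x=z$ gives the lemma with $c=1/C$. For $P=\mathbb C_\lambda$ with $0<|\lambda|<1$ such a $C$ does not exist, since $y=\bar\lambda^{-k}x$.

Suppose, for contradiction, that there is no such $C$. Using this with $C=4^i$, for each $i\ge1$ there are $n_i\ge0$ and a unit vector $x_i\in P_*$ such that no $y$ satisfies both $T'^{n_i}y=x_i$ and $\|y\|\le4^i$.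

**Step 3: isometric modules carrying all the $x_i$.** *We collect the bad vectors as images of constants under one module map.* By (B2), applied to $f\mapsto f(T')x_i$, there are probability measures $\mu_i$ with $\|f(T')x_i\|\le BK\|f\|_{L^2(\mu_i)}$. Let $H^2(\mu_i)$ be the closure of $A(\mathbb D)$ in $L^2(\mu_i)$, an isometric module under multiplication by $z$ since $|z|=1$ on $\mathbb T$. The map $f\mapsto f(T')x_i$ extends to a module map $u_i:H^2(\mu_i)\to P_*$ with $u_i1=x_i$, $\|u_i\|\le BK$. Let $M=\bigoplus_iH^2(\mu_i)$, an isometric module. Let $u=\sum_i2^{-i}u_i:M\to P_*$, bounded by Cauchy–Schwarz, and let $\theta=\bigoplus_iM_{z^{n_i}}:M\to M$, an isometric module map.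

**Step 4: extending $u$ along $\theta$.** *We find a module map $v:M\to P_*$ with $v\theta=u$.* Since $\theta$ is isometric, $\mathcal N=\{(-um,\theta m):m\in M\}$ is closed in $P_*\oplus M$, and it is a submodule. The quotient $J'=(P_*\oplus M)/\mathcal N$ is a Hilbert module: its norm is that of $\mathcal N^\perp$, and the action on cosets satisfies the same bound as on $P_*\oplus M$. Let $\iota x=[(x,0)]$. For all $m\in M$, since $\|m\|=\|\theta m\|$,
$$\|x\|\le\|x-um\|+\|u\|\|m\|\le(1+\|u\|^2)^{1/2}\big(\|x-um\|^2+\|\theta m\|^2\big)^{1/2}.$$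
The infimum over $m$ of the last factor is $\|\iota x\|$, so $\|\iota x\|\ge(1+\|u\|^2)^{-1/2}\|x\|$. Thus $\iota$ is injective with closed range. Take $\rho$ from Step 1 and put $v(m)=\rho[(0,m)]$, a bounded module map. Since $(um,0)-(0,\theta m)\in\mathcal N$, we get $[(0,\theta m)]=\iota(um)$ and $v\theta m=\rho\iota(um)=um$.

**Step 5: the contradiction.** *The map $v$ divides $x_i$ by $T'^{n_i}$ too cheaply.* Let $1_i$ be the constant $1$ in the $i$-th summand, a unit vector. Then
$$T'^{n_i}v(1_i)=v(z^{n_i}1_i)=v\theta(1_i)=u(1_i)=2^{-i}x_i .$$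
So $y_i=2^iv(1_i)$ satisfies $T'^{n_i}y_i=x_i$, and $\|y_i\|\le2^i\|v\|\le4^i$ once $2^i\ge\|v\|$. This contradicts the choice of $n_i$ and $x_i$. $\square$

## Infinite multiplicity and Pisier's operator: $(1)\Rightarrow(2)$

Let $P$ be projective. By Lemmas 9 and 8, $P$ is similar to $(H^2\otimes\ell^2(\kappa))\oplus U$ for some cardinal $\kappa$ and unitary $U$. It remains to show $\kappa<\infty$.

**Step 1: reduction to $H^2\otimes\ell^2$.** *We isolate one module that must be excluded.* If $\kappa$ is infinite, then $\ell^2(\kappa)\cong\ell^2\oplus\ell^2(\kappa)$. So $H^2\otimes\ell^2$ is similar to a direct summand of a projective module, and by Lemma 7 it is projective.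

**Step 2: $H^2\otimes\ell^2$ is not projective.** *We exhibit an extension that does not split.* By Pisier (*A polynomially bounded operator on Hilbert space which is not similar to a contraction*, J. Amer. Math. Soc. 10 (1997); see also K. Davidson and V. Paulsen, *Polynomially bounded operators*, J. reine angew. Math. 487 (1997)) there is an operator-valued Hankel operator $X$ such that, with $\mathbf S=S\otimes I_{\ell^2}$,
$$T_0=\begin{pmatrix}\mathbf S^*&X\\0&\mathbf S\end{pmatrix}$$
is polynomially bounded but not similar to a contraction. The maps $x\mapsto(x,0)$ and $(x,y)\mapsto y$ exhibit the module of $T_0$ as an extension of the module of $\mathbf S$, which is $H^2\otimes\ell^2$, by the module of $\mathbf S^*$. If $H^2\otimes\ell^2$ were projective, there would be a splitting $\gamma y=(Ly,y)$ with $L$ bounded and $T_0\gamma=\gamma\mathbf S$. Then the invertible map $(x,y)\mapsto(x+Ly,y)$ would intertwine $\mathbf S^*\oplus\mathbf S$ with $T_0$. So $T_0$ would be similar to a contraction, a contradiction.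

Hence $\kappa<\infty$, which proves (2) and completes the equivalence of (1), (2) and (3).

The last assertions of Theorem 2 follow. By (2) every projective module is similar to an isometric one, hence cramped. The module $H^2\otimes\ell^2$ is isometric, so it is projective in $\mathfrak C$ by the theorem of Carlson, Clark, Foias and Williams; by Step 2 it is not projective in $\mathcal H(A(\mathbb D))$. $\blacksquare$
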